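
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A renorming under which every proper closed subspace of a separable dual has characteristic at most $1/2$}


\begin{abstract}
The characteristic $r(M)$ of a subspace $M$ of a dual Banach space $X^*$ is the largest $r\ge 0$ such that $\sup\{|f(x)|: f\in M,\ \|f\|\le 1\}\ge r\|x\|$ for all $x\in X$. We show that if $X^*$ is separable, then $X$ has an equivalent norm for which every proper closed subspace of $X^*$ has characteristic at most $1/2$. The norm is given by a formula: for each chain of $n$ successive block functionals, add the moduli of their values and divide by $n+2$; then take the supremum over all chains of all lengths. The constant $1/2$ cannot be lowered for any non-reflexive $X$, and for separable $X$ the separability of $X^*$ is necessary even for a norm giving only $r(M)<1$ for all proper closed $M$.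
\end{abstract}

\section{The question and the answer}

Let $X\neq\{0\}$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$. How well can a subspace of the dual measure the norm of $X$? For a linear subspace $M\subset X^*$ the \emph{characteristic}
\[
r(M)=\inf_{x\in X,\ \|x\|=1}\ \sup\{|f(x)|: f\in M,\ \|f\|\le 1\}
\]
answers this numerically. By Hahn--Banach separation, $r(M)$ is also the largest $r\ge0$ such that the weak$^*$-closure of the unit ball of $M$ contains $rB_{X^*}$. Always $0\le r(M)\le 1$. If $r(M)=1$, then $M$ recovers the norm exactly. If $r(M)>0$, then $M$ recovers it up to a constant and in particular separates the points of $X$. The number $r(M)$ depends on the norm of $X$, and we may ask whether a clever choice of norm makes all proper closed subspaces of $X^*$ measure badly. The following question is posed in \cite{Source}: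

\begin{quote}
\emph{If $X^*$ is separable, does there exist an equivalent norm on $X$ so that any proper closed subspace of $X^*$ has characteristic at most $1/2$?}
\end{quote}

Characteristics and the dual norm are taken with respect to the new norm. The number $1/2$ is the natural threshold: if $X$ is non-reflexive, then under any equivalent norm and for every $\varepsilon>0$ some proper closed subspace of $X^*$ has characteristic at least $\frac1{2+\varepsilon}$ (Lemma~\ref{lem:lower}). So the question asks whether this unavoidable lower bound can be reached. The answer is yes.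

We regard $X$ as a subspace of $X^{**}$, so that $x(f)=f(x)$, and for $\varphi\in X^{**}$ and a subspace $Y\subset X^{**}$ we write $d(\varphi,Y)=\inf_{y\in Y}\|\varphi-y\|$.

\begin{theorem}\label{thm:main}
Let $(X,\|\cdot\|)$ be a Banach space with $X^*$ separable. There is an equivalent norm $|\cdot|$ on $X$, with $\frac13\|x\|\le|x|\le\|x\|$, such that (writing $|\cdot|$ also for its dual and bidual norms):
\begin{itemize}
\item[\textup{(a)}] for every $\varphi\in X^{**}\setminus X$, with $D=d(\varphi,X)$ computed in $\|\cdot\|$, and every $\theta>0$, there is $y\in X$ with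
\[
|\varphi-y|\le(1+\theta)D\qquad\text{and}\qquad |y|\ge(2-\theta)D;
\]
\item[\textup{(b)}] every proper closed subspace of $X^*$ has characteristic at most $1/2$ with respect to $|\cdot|$;
\item[\textup{(c)}] $\inf_{x\in X}|\varphi-x|=d(\varphi,X)$ for all $\varphi\in X^{**}$, where $d(\varphi,X)$ is computed in $\|\cdot\|$.
\end{itemize}
\end{theorem}

Part (b) answers the question, and (a) is the mechanism behind it. Part (c) says that the renorming leaves the quotient norm on $X^{**}/X$ unchanged.

\begin{theorem}\label{thm:sharp}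
For a Banach space $X$ let $\rho(X)$ be the infimum, over all equivalent norms, of $\sup\{r(M): M\subsetneq X^*\text{ closed}\}$. If $X$ is separable, then
\[
\rho(X)=\begin{cases}0,& X\text{ reflexive},\\ 1/2,& X^*\text{ separable, } X\text{ non-reflexive},\\ 1,& X^*\text{ non-separable},\end{cases}
\]
and the infimum is attained. Moreover, for every non-reflexive $X$ (separable or not) and every equivalent norm, $\sup_M r(M)\ge\frac12$.
\end{theorem}

So $1/2$ cannot be lowered. In the third case the proof gives, in every equivalent norm, a proper closed $M$ with $r(M)=1$. Hence, for separable $X$, the separability of $X^*$ is necessary even for a norm in which all proper closed $M$ satisfy $r(M)<1$.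

\section{Reduction to the bidual, and why \texorpdfstring{$1/2$}{1/2}}

A proper closed subspace $M\subset X^*$ is annihilated by some nonzero $\varphi\in X^{**}$. Approximating $\varphi$ by elements of $X$ gives upper bounds for $r(M)$.

\begin{lemma}\label{lem:criterion}
Let $M\subset X^*$ be a subspace, $\varphi\in X^{**}$ with $\varphi|_M=0$, and $y\in X\setminus\{0\}$. Then $r(M)\le\|\varphi-y\|/\|y\|$.
\end{lemma}

\begin{proof}
If $f\in M$ and $\|f\|\le1$, then $f(y)=-(\varphi-y)(f)$, so $|f(y)|\le\|\varphi-y\|$. Test the infimum defining $r(M)$ at $y/\|y\|$.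
\end{proof}

To get $r(M)\le\frac12$ we therefore look for $y\in X$ that is about twice as long as its distance to $\varphi$. This is what part (a) of Theorem~\ref{thm:main} provides. By the next lemma, no better ratio can be available for every $\varphi\in X^{**}\setminus X$.

\begin{lemma}\label{lem:lower}
Let $X$ be non-reflexive, with any equivalent norm $\|\cdot\|$, and let $\varepsilon>0$. There is a proper closed subspace $M\subset X^*$ with $r(M)\ge\frac1{2+\varepsilon}$.
\end{lemma}

\begin{proof}
The quotient $X^{**}/X$ is nonzero, so there is $\varphi\in X^{**}$ with $d(\varphi,X)=1$ and $\|\varphi\|\le1+\varepsilon$. Let $M=\ker\varphi$. Its annihilator in $X^{**}$ is $\mathbb K\varphi$, and the norm of the restriction of $x\in X\subset X^{**}$ to $M$ is the distance from $x$ to that annihilator: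
\[
\sup\{|f(x)|: f\in M,\ \|f\|\le1\}=\inf_{c\in\mathbb K}\|x-c\varphi\|.
\]
For every $c$ we have $\|x-c\varphi\|\ge|c|\,d(\varphi,X)=|c|$ and $\|x-c\varphi\|\ge\|x\|-|c|(1+\varepsilon)$. Adding $(1+\varepsilon)$ times the first inequality to the second gives $(2+\varepsilon)\|x-c\varphi\|\ge\|x\|$.
\end{proof}

Two simple spaces show what to expect.

\begin{example}[In $c_0$ the sup norm already works]\label{ex:c0}
Let $\varphi=(\varphi_n)\in\ell_\infty\setminus c_0$, so that $D=d(\varphi,c_0)=\limsup|\varphi_n|>0$. Given $0<\varepsilon<D$, choose $q$ with $|\varphi_n|\le D+\varepsilon$ for $n>q$, then $m>q$ with $|\varphi_m|\ge D-\varepsilon$, and put $y=\sum_{n\le q}\varphi_ne_n+2\varphi_me_m$. Passing from $\varphi$ to $\varphi-y$ deletes the head of $\varphi$ and flips the sign of one later coordinate, so $\|\varphi-y\|\le D+\varepsilon$, while $\|y\|\ge2(D-\varepsilon)$. If $M$ is a proper closed subspace of $\ell_1=c_0^*$ annihilated by $\varphi$, Lemma~\ref{lem:criterion} gives $r(M)\le\frac{D+\varepsilon}{2(D-\varepsilon)}$, and $\varepsilon\to0$ gives $r(M)\le\frac12$.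 If $M$ is annihilated by a nonzero element of $c_0$, then $r(M)=0$.
\end{example}

\begin{example}[In $c$ it does not]\label{ex:c}
Let $c$ be the space of convergent sequences with the sup norm, $\ell(x)=\lim x_n$, and $e_n^*$ the $n$th coordinate functional. The functionals on $c$ are $f=\alpha\ell+\sum_n\alpha_ne_n^*$ with $\|f\|=|\alpha|+\sum|\alpha_n|<\infty$. The closed span $M_0$ of the $e_n^*$ does not contain $\ell$, so it is proper, yet $\|x\|=\sup_n|e_n^*(x)|$ gives $r(M_0)=1$.
\end{example}

So a renorming is needed in general. Example~\ref{ex:c0} suggests what it should achieve: subtract from $\varphi$ twice a vector of $X$ that copies $\varphi$ for a while, so that the sign of $\varphi$ is flipped there, and do this at no cost in norm. In a general space there are no coordinates to flip independently. A functional that catches the copying vector in mid-transition sees neither $\varphi$ nor $-\varphi$, and the value there may be three times too large. The new norm must make such functionals harmless.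

\section{The norm}\label{sec:norm}

Let $X^*$ be separable. Then $X$ is separable too. Choose finite-dimensional subspaces
\[
\{0\}=F_0\subset F_1\subset\cdots\subset X,\qquad \{0\}=E_0\subset E_1\subset\cdots\subset X^*
\]
such that $W=\bigcup_nF_n$ is dense in $X$ and $V=\bigcup_nE_n$ is norm dense in $X^*$. Write $F_s^\perp=\{f\in X^*: f|_{F_s}=0\}$. For integers $0\le a<b$, a \emph{block over $(a,b]$} is a functional $f\in E_b\cap F_a^\perp$ with $\|f\|\le1$. It ignores what has entered $X$ by stage $a$, and it has itself appeared by stage $b$. A \emph{block chain of length $n$} consists of integers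
\[
0\le a_1<b_1\le a_2<b_2\le\cdots\le a_n<b_n
\]
and blocks $f_i$ over $(a_i,b_i]$, $1\le i\le n$. Define
\begin{equation}\label{eq:norm}
|x|=\sup\Big\{\frac1{n+2}\sum_{i=1}^n|f_i(x)|:\ n\ge1,\ (f_i)_{i\le n}\text{ a block chain}\Big\}.
\end{equation}

This is a seminorm, and $|x|\le\|x\|$ since $\sum_{i\le n}|f_i(x)|\le n\|x\|$. For $n=1$ and $a_1=0$, every $f\in V$ with $\|f\|\le1$ is allowed. These functionals are dense in $B_{X^*}$, so $|x|\ge\frac13\|x\|$. Hence $|\cdot|$ is an equivalent norm with $\frac13\|x\|\le|x|\le\|x\|$. Dualizing the second inequality twice, $|f|\ge\|f\|$ on $X^*$ and $|\psi|\le\|\psi\|$ on $X^{**}$.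

The divisor $n+2$ is essential. With $n$ in its place the supremum would simply be $\|x\|$, already over chains of length $1$. With $n+2$, a chain of length $n$ has an allowance of $2$ beyond its length. A vector at which there are arbitrarily long chains with all values of modulus at least $D$ still has norm at least $D$, since $\frac n{n+2}\to1$. But an exceptional excess of total size $2D$ along a chain goes unnoticed, since $\frac{nD+2D}{n+2}=D$.

\section{A worked example: the space \texorpdfstring{$c$}{c}}\label{sec:c}

Before the general proof we show by hand how the new norm handles the subspace $M_0$ of Example~\ref{ex:c}. For $n\ge1$ let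
\[
F_n=\operatorname{span}\{\mathbf 1,e_1,\dots,e_{n-1}\},\qquad E_n=\operatorname{span}\{\ell,e_1^*,\dots,e_{n-1}^*\},
\]
where $\mathbf 1=(1,1,\dots)$. An element of $c^{**}$ is given by arbitrary bounded values on $\ell,e_1^*,e_2^*,\dots$, and its norm is the supremum of their moduli. Let $\varphi(\ell)=2$, $\varphi(e_n^*)=0$, so $\ker\varphi=M_0$. Moving by $x_0=\mathbf 1$, we get
\[
\varphi_1=\varphi-\mathbf 1,\qquad \varphi_1(\ell)=1,\quad \varphi_1(e_n^*)=-1,\qquad \|\varphi_1\|=1.
\]

\emph{The flip.} Fix $p\ge1$ and let $x_1=(-1,\dots,-1,1,1,\dots)$ with $p$ entries $-1$. It copies $\varphi_1$ on $E_{p+1}$, and it lies in $F_{p+1}$. Put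
\[
y=\mathbf 1+2x_1=(\underbrace{-1,\dots,-1}_{p},3,3,\dots),\qquad \eta=\varphi-y=\varphi_1-2x_1 .
\]
Here $\eta(\ell)=-1$, $\eta(e_n^*)=1$ for $n\le p$ and $\eta(e_n^*)=-3$ for $n>p$. In the sup norm $\|y\|=\|\eta\|=3$, which is useless.

\emph{$|y|\ge\frac{2p}{p+2}$.} The functionals $g_i=\frac12(e_i^*-\ell)$, $1\le i\le p$, have norm $1$ and vanish on $\mathbf 1$ and on $e_1,\dots,e_{i-1}$, so $g_i$ is a block over $(i,i+1]$ and they form a chain. The estimate follows from $g_i(y)=\frac12(-1-3)=-2$. The shift $x_0=\mathbf 1$ is invisible to this chain.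

\emph{$|\eta|\le1$.} The bidual norm is defined by duality, so we approximate $\eta$ by elements of $c$. For $k>p$ let $z_k$ be the sequence with $k$ entries $-1$ followed by entries $1$, and $u_k=z_k-2x_1$. Let $f$ be a block over $(a,b]$.
\begin{itemize}
\item If $b\le p+1$, then $f(z_k)=f(x_1)=\varphi_1(f)$, so $f(u_k)=-\varphi_1(f)$ and $|f(u_k)|\le1$.
\item If $a\ge p+1$, then $f(x_1)=0$, as $x_1\in F_{p+1}\subset F_a$. So $|f(u_k)|=|f(z_k)|\le1$.
\item If $a<p+1<b$, we only know $|f(u_k)|\le\|z_k\|+2\|x_1\|=3$.
\end{itemize}
The intervals of a chain are disjoint, so at most one of its blocks is of the third kind. Hence $\sum_{i\le n}|f_i(u_k)|\le(n-1)+3=n+2$, that is, $|u_k|\le1$. For $f\in E_{k+1}$ we have $f(z_k)=\varphi_1(f)$, so $\eta(f)=f(u_k)$. Thus $|\eta(f)|\le|f|$ for all $f\in V$, and by density $|\eta|\le1$.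

By Lemma~\ref{lem:criterion}, the characteristic of $M_0$ in the new norm is at most $\frac{p+2}{2p}$ for every $p$, hence at most $\frac12$.

\emph{What is missing in general.} In $c$ the vector $x_1$ copies $\varphi_1$ on $E_{p+1}$ and becomes invisible to blocks starting at the same stage $p+1$. In general we get a vector that copies $\varphi_1$ on $E_p$ and lies in $F_m$ with $m$ much larger than $p$. A long chain may have many blocks inside the window $(p,m]$, each with excess up to $2$, and the allowance is exhausted. The remedy is to replace $x_1$ by an average of $T$ copying vectors with successive windows. A block inside one window then has excess of order $2/T$ only. A block crossing many windows may still have a large excess, but disjoint blocks cannot all do this: the total excess turns out to be at most $2+2n/T$, in units of $D$ and up to $\varepsilon$.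

\section{Two approximation lemmas}

The chain that bounds $|y|$ from below needs functionals in $V$ that vanish on $F_s$ and nearly attain $d(\psi,X)$ at $\psi\in X^{**}$. The flip needs vectors in $W$ that copy $\psi$ on $E_p$.

\begin{lemma}\label{lem:A}
For $s\ge0$ and $\psi\in X^{**}$,
\[
\sup\{|\psi(f)|: f\in V\cap F_s^\perp,\ \|f\|\le1\}=d(\psi,F_s)\ge d(\psi,X).
\]
\end{lemma}

\begin{proof}
We first show that $V\cap F_s^\perp$ is dense in $F_s^\perp$. Let $e_1,\dots,e_k$ be a basis of $F_s$. The map $f\mapsto(f(e_i))_{i\le k}$ sends $X^*$ onto $\mathbb K^k$, so it sends the dense subspace $V$ onto a dense subspace of $\mathbb K^k$, which is all of $\mathbb K^k$. Hence there are $g_i\in V$ with $g_i(e_l)=\delta_{il}$. If $f\in F_s^\perp$ and $v_n\in V$ with $v_n\to f$, then $v_n-\sum_iv_n(e_i)g_i$ lies in $V\cap F_s^\perp$ and converges to $f$, because $v_n(e_i)\to f(e_i)=0$.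

By rescaling, the unit ball of $V\cap F_s^\perp$ is dense in that of $F_s^\perp$. So the supremum equals $\|\psi|_{F_s^\perp}\|$, which by Hahn--Banach is the distance from $\psi$ to the annihilator of $F_s^\perp$ in $X^{**}$. Since $F_s^\perp$ is the intersection of the kernels of the finitely many functionals $e_1,\dots,e_k$ on $X^*$, a functional vanishing on it is a linear combination of the $e_i$. So the annihilator is $F_s$. The inequality holds because $F_s\subset X$.
\end{proof}

Recall Helly's theorem: if $\psi\in X^{**}$, $E\subset X^*$ is finite-dimensional and $\|\psi\|<R$, there is $x\in X$ with $\|x\|<R$ and $f(x)=\psi(f)$ for all $f\in E$.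

\begin{lemma}\label{lem:B}
Let $\psi\in X^{**}$, $\|\psi\|<R$ and $p\ge0$. There is $x\in W$ with $\|x\|<R$ and $f(x)=\psi(f)$ for all $f\in E_p$.
\end{lemma}

\begin{proof}
Helly's theorem gives $x'\in X$ with $\|x'\|<R$ and $f(x')=\psi(f)$ on $E_p$. Let $h_1,\dots,h_k$ be a basis of $E_p$. The map $x\mapsto(h_l(x))_{l\le k}$ sends $X$ onto $\mathbb K^k$, hence also the dense subspace $W$, so there are $w_i\in W$ with $h_l(w_i)=\delta_{il}$. For $w\in W$ put $x=w+\sum_i(h_i(x')-h_i(w))w_i\in W$. Then $x$ agrees with $x'$ on $E_p$, and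
\[
\|x-x'\|\le\|w-x'\|\Big(1+\sum_i\|h_i\|\,\|w_i\|\Big),
\]
so $\|x\|<R$ if $w$ is close enough to $x'$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}(a)}

Fix $\varphi\in X^{**}\setminus X$, $D=d(\varphi,X)>0$, $0<\varepsilon<D$ and integers $N,T\ge1$. Put $R=D+\varepsilon$.

\subsection*{Choice of $y$}

\emph{Step 1: centering.} By density of $W$ choose $q$ and $x_0\in F_q$ such that $\varphi_1=\varphi-x_0$ satisfies $\|\varphi_1\|<R$. Note that $d(\varphi_1,X)=D$. We have no control over $\|x_0\|$, so $|y|$ must be tested by blocks that ignore $F_q$.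

\emph{Step 2: the test chain.} Put $s_1=q$. For $i=1,\dots,N$, Lemma~\ref{lem:A} gives $g_i\in V\cap F_{s_i}^\perp$ with $\|g_i\|\le1$ and $|\varphi_1(g_i)|\ge D-\varepsilon$. Choose $t_i>s_i$ with $g_i\in E_{t_i}$ and put $s_{i+1}=t_i$. Then $g_i$ is a block over $(s_i,t_i]$, and $(g_i)_{i\le N}$ is a block chain.

\emph{Step 3: the copying vectors.} Put $p_1=t_N$. For $j=1,\dots,T$, Lemma~\ref{lem:B} gives $x_j\in W$ with
\[
\|x_j\|<R\qquad\text{and}\qquad f(x_j)=\varphi_1(f)\ \text{ for } f\in E_{p_j}.
\]
Choose $m_j>p_j$ with $x_j\in F_{m_j}$ and put $p_{j+1}=m_j$. We call $(p_j,m_j]$ the \emph{window} of $x_j$. The windows are disjoint. Define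
\[
y=x_0+\frac2T\sum_{j=1}^Tx_j\in X,\qquad \eta=\varphi-y=\varphi_1-\frac2T\sum_{j=1}^Tx_j .
\]

\subsection*{Lower bound for $|y|$}

We have $g_i(x_0)=0$, since $x_0\in F_q\subset F_{s_i}$. Since $g_i\in E_{t_i}\subset E_{p_j}$, we have $g_i(x_j)=\varphi_1(g_i)$ for all $j\le T$. So $g_i(y)=2\varphi_1(g_i)$, and the chain $(g_i)$ gives
\begin{equation}\label{eq:lower}
|y|\ge\frac{2N}{N+2}(D-\varepsilon).
\end{equation}

\subsection*{Upper bound for $|\eta|$}

Formula \eqref{eq:norm} computes $|\cdot|$ on $X$ only, so as in Section~\ref{sec:c} we replace $\varphi_1$ by vectors of $X$ that copy it far out. For $k\ge m_T$, Helly's theorem gives $z_k\in X$ with $\|z_k\|<R$ and $f(z_k)=\varphi_1(f)$ for $f\in E_k$. Put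
\[
u_k=z_k-\frac2T\sum_{j=1}^Tx_j .
\]

\emph{One block.} For integers $0\le a<b$ let $K(a,b)$ be the number of $j\le T$ with $(a,b]\cap(p_j,m_j]\ne\emptyset$. We claim that every block $f$ over $(a,b]$ satisfies
\begin{equation}\label{eq:block}
|f(u_k)|\le R\Big(1+\frac2TK(a,b)\Big).
\end{equation}
Since $a<b$ and $p_j<m_j$, exactly one of three things happens for each $j\le T$:
\begin{itemize}
\item $m_j\le a$; then $x_j\in F_{m_j}\subset F_a$ and $f(x_j)=0$;
\item $b\le p_j$; then $f\in E_b\subset E_{p_j}$ and $f(x_j)=\varphi_1(f)$;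
\item $(a,b]$ meets the window $(p_j,m_j]$; then we use only $|f(x_j)|\le R$.
\end{itemize}
Let $A=\{j\le T: b\le p_j\}$.

If $A\ne\emptyset$, then $b\le p_T<m_T\le k$, so also $f(z_k)=\varphi_1(f)$, and
\[
|f(u_k)|\le\Big|1-\frac{2|A|}T\Big|\,|\varphi_1(f)|+\frac2TK(a,b)R .
\]
Since $0\le|A|\le T$, the first factor is at most $1$. This is where the total weight $2$ of the $x_j$ is exactly right: it turns $\varphi_1$ at most into $-\varphi_1$. Since $|\varphi_1(f)|\le R$, \eqref{eq:block} follows.

If $A=\emptyset$, then $|f(u_k)|\le|f(z_k)|+\frac2TK(a,b)R\le R+\frac2TK(a,b)R$. Here it does not matter how $f$ sees $z_k$; only $\|z_k\|<R$ is used.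

\emph{A whole chain.} Let $(f_i)_{i\le n}$ be a block chain, $f_i$ over $(a_i,b_i]$. Then $\sum_iK(a_i,b_i)$ counts the pairs $(i,j)$, $j\le T$, with $(a_i,b_i]\cap(p_j,m_j]\neq\emptyset$. For such a pair consider $\max(a_i,p_j)$. If it equals $a_i$, then $p_j\le a_i<m_j$, and as the intervals $[p_j,m_j)$ are disjoint, each $i$ occurs with at most one such $j$. Otherwise it equals $p_j$ and $a_i\le p_j<b_i$, and as the intervals $[a_i,b_i)$ are disjoint, each $j$ occurs with at most one such $i$. So
\[
\sum_{i=1}^nK(a_i,b_i)\le n+T .
\]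
Summing \eqref{eq:block},
\[
\sum_{i=1}^n|f_i(u_k)|\le R\Big(n+\frac2T(n+T)\Big)=R\Big(n+2+\frac{2n}T\Big)\le R(n+2)\Big(1+\frac2T\Big).
\]
The excess coming from the $T$ windows is absorbed by the allowance $2$ in the divisor $n+2$, and the excess coming from the $n$ blocks is, relative to $n+2$, small for large $T$. Dividing by $n+2$ and taking the supremum over all chains, we get $|u_k|\le R(1+\frac2T)$ for all $k\ge m_T$.

\emph{Passage to $\eta$.} Let $f\in E_l$ and $k\ge\max(l,m_T)$. Then $f(z_k)=\varphi_1(f)$, so $\eta(f)=f(u_k)$ and $|\eta(f)|\le R(1+\frac2T)|f|$. This holds for all $f\in V$, hence, by density of $V$ and continuity, for all $f\in X^*$. That is,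
\begin{equation}\label{eq:upper}
|\eta|\le(D+\varepsilon)\Big(1+\frac2T\Big).
\end{equation}

Given $\theta>0$, choose $\varepsilon$ small and $N,T$ large so that the right sides of \eqref{eq:lower} and \eqref{eq:upper} are at least $(2-\theta)D$ and at most $(1+\theta)D$, respectively. This proves (a). \qed

\section{Proof of Theorem~\ref{thm:main}(b) and (c)}

\begin{proof}[Proof of (b)]
Let $M\subsetneq X^*$ be closed. By Hahn--Banach there is $\varphi\in X^{**}$, $\varphi\ne0$, with $\varphi|_M=0$. If $\varphi\in X$, every $f\in M$ vanishes at the nonzero vector $\varphi$, so $r(M)=0$. If $\varphi\notin X$, let $\theta\in(0,1)$ and take $y$ from (a); then $y\ne0$. Lemma~\ref{lem:criterion}, applied in the norm $|\cdot|$, gives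
\[
r(M)\le\frac{|\varphi-y|}{|y|}\le\frac{1+\theta}{2-\theta}.
\]
Let $\theta\to0$.
\end{proof}

\begin{proof}[Proof of (c)]
For $\varphi\in X$ both sides are $0$. Let $\varphi\notin X$ and $D=d(\varphi,X)$. Since $|\cdot|\le\|\cdot\|$ on $X^{**}$, we have $\inf_{x\in X}|\varphi-x|\le D$. Conversely, let $\psi\in\varphi+X$, $0<\varepsilon<D$ and $N\ge1$. As $d(\psi,X)=D$, the construction of Step~2, applied to $\psi$ with $s_1=0$, gives a block chain $(g_i)_{i\le N}$ with $|\psi(g_i)|\ge D-\varepsilon$. Choose unimodular scalars $c_i$ with $c_i\psi(g_i)=|\psi(g_i)|$ and put $h=\frac1{N+2}\sum_ic_ig_i$. For $x\in X$, $|h(x)|\le\frac1{N+2}\sum_i|g_i(x)|\le|x|$ by \eqref{eq:norm}, so $|h|\le1$ and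
\[
|\psi|\ge|\psi(h)|=\frac1{N+2}\sum_{i=1}^N|\psi(g_i)|\ge\frac N{N+2}(D-\varepsilon).
\]
Let $N\to\infty$ and $\varepsilon\to0$.
\end{proof}

\section{Sharpness}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{$X$ reflexive.} Let $M\subsetneq X^*$ be closed. A nonzero element of $X^{**}=X$ annihilates $M$, so $r(M)=0$ in every equivalent norm.

\emph{$X$ non-reflexive.} By Lemma~\ref{lem:lower}, $\sup_Mr(M)\ge\frac12$ in every equivalent norm, for separable or non-separable $X$. If $X^*$ is separable, the norm of Theorem~\ref{thm:main} has supremum exactly $\frac12$, so $\rho(X)=\frac12$ is attained.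

\emph{$X$ separable, $X^*$ non-separable.} Fix any equivalent norm $\|\cdot\|$. Let $(x_n)$ be dense in $X$, choose $f_n\in X^*$ with $\|f_n\|=1$ and $f_n(x_n)=\|x_n\|$, and let $M$ be the closed linear span of the $f_n$. It is separable, hence a proper subspace of $X^*$. Moreover $\sup\{|f(x)|: f\in M,\ \|f\|\le1\}=\|x\|$ for $x=x_n$, and then for all $x$, as both sides are continuous in $x$. So $r(M)=1$. Since $r(M)\le1$ always, $\rho(X)=1$, and every equivalent norm attains it.
\end{proof}

\begin{remark}[Cost of the renorming]
The norm of Theorem~\ref{thm:main} is $3$-equivalent to the given one. For a norm with property (b), the constant $3$ cannot be replaced in general by a number below $2$. Indeed, suppose $\alpha\|x\|\le|x|\le\beta\|x\|$ on $X$ with $\alpha,\beta>0$. If $\|f\|\le1$, then $|f(x)|\le\|x\|\le|x|/\alpha$, so $|f|\le1/\alpha$. Hence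
\[
\sup\{|f(x)|: f\in M,\ |f|\le1\}\ge\alpha\sup\{|f(x)|: f\in M,\ \|f\|\le1\}\ge\alpha\, r_{\|\cdot\|}(M)\|x\|\ge\frac\alpha\beta\,r_{\|\cdot\|}(M)\,|x|,
\]
that is, $r_{|\cdot|}(M)\ge\frac\alpha\beta r_{\|\cdot\|}(M)$. For $X=c$ and $M=M_0$ as in Example~\ref{ex:c}, $r_{\|\cdot\|}(M_0)=1$, so $r_{|\cdot|}(M_0)\le\frac12$ forces $\beta/\alpha\ge2$. We do not claim that $3$ is optimal.
\end{remark}

\begin{thebibliography}{1}
\bibitem{Source}
\emph{Unconditional Ideals In Banach Spaces},
\url{http://erepository.kibu.ac.ke/bitstream/handle/123456789/865/Musundi_Unconditional%20ideals%20in%20Banach%20spaces.pdf?sequence=1&isAllowed=y}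
\end{thebibliography}

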